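
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Surfaces in 3-space: projected embeddings and approximability by embeddings in 4-space}

\begin{abstract}
Let $f$ be a general position map of a closed surface to $\mathbb R^3$. We prove that the composition of $f$ with the inclusion $\mathbb R^3\subset\mathbb R^4$ is approximable by embeddings if and only if $f$ is the projection of an embedding into $\mathbb R^4$. For orientable surfaces this confirms a conjecture that expresses approximability in terms of orientations of the double curves at triple points, once two words interchanged in the wording of the conjecture are put right; we show that the interchanged wording fails. The proof attaches to each double curve an integer, which counts algebraically how often one sheet of the approximating map lies above the other. At a triple point these integers satisfy a quadratic identity, saying that exactly one of three sheets is the lowest, and the identity excludes a cyclic order of the sheets.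
\end{abstract}

\section{The question and the answer}

We work in the smooth category. Let $\pi:\mathbb R^4\to\mathbb R^3$ be the canonical projection and $i:\mathbb R^3\to\mathbb R^4$ the canonical inclusion. A map $g:K\to\mathbb R^m$ is \emph{approximable by embeddings} if for each $\varepsilon>0$ there is an embedding $K\to\mathbb R^m$ that is $\varepsilon$-close to $g$. For a closed surface $K$ and a general position map $f:K\to\mathbb R^3$ (the conventions are recalled in Section~\ref{sec:prelim}) consider two properties.
\begin{itemize}
\item[(P)] $f$ is a \emph{projected embedding}: there is an embedding $\bar f:K\to\mathbb R^4$ with $f=\pi\circ\bar f$.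
\item[(A)] $i\circ f:K\to\mathbb R^4$ is approximable by embeddings.
\end{itemize}
Property (P) asks for a height function $h$ such that $(f,h)$ is an embedding; property (A) allows the $\mathbb R^3$-component to be perturbed as well. If $(f,h)$ is an embedding, so is $(f,\lambda h)$ for every $\lambda>0$, and letting $\lambda\to0$ we see that (P) implies (A). Is the converse true?

A height function decides, at each double point of $f$, which of the two sheets is above. Put $\tau(x,y)=(y,x)$ and
$$\widetilde\Delta^\circ=\{(x,y)\in K\times K:\ x\ne y,\ fx=fy\}.$$
The decision is recorded by a sign, and the following condition is visibly necessary for (P).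
\begin{itemize}
\item[(O)] There is a continuous $s:\widetilde\Delta^\circ\to\{\pm1\}$ with $s\circ\tau=-s$ such that for each triple point, with preimages $x_1,x_2,x_3$, the relation ``$x_i$ is above $x_j$ iff $s(x_i,x_j)=+1$'' is a linear order.
\end{itemize}
A relation on three elements in which every pair is comparable in exactly one direction is a linear order unless it is cyclic; so the last requirement says that it is \emph{not} the case that $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$. Condition (O) can fail for two reasons: $\tau$ may preserve a component of $\widetilde\Delta^\circ$, so that no $s$ exists, or every $s$ may produce a cycle at some triple point. Both must be shown to obstruct (A).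

\begin{theorem}\label{thm:main}
Let $K$ be a closed surface, orientable or not, with a fixed metric, and let $f:K\to\mathbb R^3$ be a general position map. There are $\varepsilon_0,\eta_0>0$ depending on $f$ such that the properties {\rm(P)}, {\rm(A)}, {\rm(O)} and the following property {\rm(A$'$)} are equivalent:
\begin{itemize}
\item[{\rm(A$'$)}] there is a continuous map $\varphi:K\to\mathbb R^4$ with $|\varphi-i\circ f|<\varepsilon_0$ and $\varphi(x)\ne\varphi(y)$ whenever $\operatorname{dist}(x,y)\ge\eta_0$.
\end{itemize}
\end{theorem}

Thus a single sufficiently close approximation is enough; it need not be smooth, and it may identify nearby points.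

\medskip
For orientable $K$ condition (O) can be phrased with orientations. Let $\widetilde\Delta$ be the closure of $\widetilde\Delta^\circ$ in $K\times K$ and $\Delta=\widetilde\Delta/\tau$; the latter is a disjoint union of circles and arcs, immersed in $\mathbb R^3$ by $[(x,y)]\mapsto fx$ as the double curves of $f$. Orient $K$ and let $\mathcal T$ be an orientation of $\Delta$. At a triple point $d$ three sheets $fD_1,fD_2,fD_3$ meet. Let $b_j$ be the positive normal of $fD_j$ at $d$, and let $a_1,a_2,a_3$ be vectors at $d$ along $fD_2\cap fD_3$, $fD_3\cap fD_1$, $fD_1\cap fD_2$, directed by $\mathcal T$. We say that $a_j$ and $b_j$ have the same direction if $\langle a_j,b_j\rangle>0$, and opposite directions otherwise. Call $d$ \emph{resolvable} with respect to $\mathcal T$ if the number of $j\in\{1,2,3\}$ for which $a_j$ and $b_j$ have the same direction is $1$ or $2$, and \emph{nonresolvable} if it is $0$ or $3$.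
\begin{itemize}
\item[(R)] There is an orientation $\mathcal T$ on $\Delta$ such that all triple points of $f$ are resolvable with respect to $\mathcal T$.
\end{itemize}
This does not depend on the chosen orientation of $K$, see Remark~\ref{rem:orient}.

\begin{theorem}\label{thm:R}
For every closed orientable surface $K$ and every general position map $f:K\to\mathbb R^3$,
$$\textup{(R)}\iff\textup{(O)}\iff\textup{(P)}\iff\textup{(A)}.$$
\end{theorem}

The problem answered here comes from \cite{AhReSk}. In the statement of the problem the condition on triple points is numbered (1.3.1), its equivalence with (P) is given as a known result, and the conjecture is that (1.3.1) is equivalent to (A). One correction is needed. In the wording of the problem that we start from, the two words are interchanged: a triple point is called resolvable if the number is $0$ or $3$. Write (R$_{03}$) for the condition so obtained.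

\begin{proposition}\label{prop:literal}
There are a general position map of four disjoint spheres and a general position map of a single sphere to $\mathbb R^3$ for which {\rm(P)} and {\rm(A)} hold and {\rm(R$_{03}$)} fails.
\end{proposition}

So with (R$_{03}$) both the known result and the conjecture would be false, while the equivalence (A)${}\Leftrightarrow{}$(P) holds in either reading. The wording consistent with the known result is ``$1$ or $2$'', that is, (R). With this wording Theorem~\ref{thm:R} proves the conjecture, and it also reproves the known result.

\medskip
Section~\ref{sec:prelim} recalls general position and local degree. Section~\ref{sec:easy} proves (O)${}\Rightarrow{}$(P) and the easy implications. Section~\ref{sec:idea} explains the idea of the main implication (A$'$)${}\Rightarrow{}$(O) on an example, and Section~\ref{sec:main} proves it. Section~\ref{sec:orient} deals with (R) and (R$_{03}$).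

\section{Preliminaries}\label{sec:prelim}

\paragraph{General position.} The term has its usual meaning.
\begin{itemize}
\item $f$ is an immersion except at finitely many \emph{Whitney umbrellas}, where in suitable local coordinates it is $(a,b)\mapsto(a,ab,b^2)$; the value at an umbrella point has a single preimage.
\item The sheets of $f$ at double and triple points are transverse: two normals at a double point, and three normals at a triple point, are linearly independent. There are finitely many triple points and no quadruple points.
\end{itemize}
Consequently, off the diagonal of $K\times K$ the map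
$$F(x,y)=f(x)-f(y)$$
has $0$ as a regular value, and $\widetilde\Delta^\circ$, its zero set there, is a $1$-manifold. A limit of points of $\widetilde\Delta^\circ$ on the diagonal is a pair $(c,c)$ such that $f$ is not injective near $c$, so $c$ is an umbrella point. In the normal form, $(a,ab,b^2)=(a',a'b',b'^2)$ with $(a,b)\neq(a',b')$ forces $a=a'$, $b'=-b\ne0$ and then $a=0$. Hence near $(c,c)$ the set $\widetilde\Delta$ is the arc of pairs $((0,b),(0,-b))$, on which $\tau$ acts by $b\mapsto-b$, and $\widetilde\Delta\setminus\widetilde\Delta^\circ$ is the finite set of pairs $(c,c)$ with $c$ an umbrella point.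

\paragraph{Local degree.} Let $g$ be a continuous map from an oriented $m$-manifold $M$, possibly with boundary, to $\mathbb R^m$, and let $Z'$ be a compact subset of the interior of $M$ that is relatively open in $g^{-1}(0)$. The \emph{local degree of $g$ over $Z'$}, written $\deg(g,Z')\in\mathbb Z$, is the Brouwer degree at $0$ of the restriction of $g$ to a small neighborhood of $Z'$. If $Z'$ is finite and $g$ is a local diffeomorphism at its points, it is the sum over $Z'$ of the signs of the Jacobian. If $g^{-1}(0)$ is compact and lies in the interior, $\deg g=\deg(g,g^{-1}(0))$ is the \emph{total degree}. We use the following standard properties.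
\begin{itemize}
\item[(D1)] Additivity: $\deg(g,Z'\sqcup Z'')=\deg(g,Z')+\deg(g,Z'')$.
\item[(D2)] Homotopy invariance: for a homotopy $g_t$ and a compact, relatively open subset $\mathcal Z$ of $\{(t,x):g_t(x)=0\}$ contained in $[0,1]\times\operatorname{int}M$, the degree of $g_t$ over the $t$-slice of $\mathcal Z$ does not depend on $t$.
\item[(D3)] Products: $\deg(g_1\times g_2,Z_1\times Z_2)=\deg(g_1,Z_1)\deg(g_2,Z_2)$.
\item[(D4)] Precomposition with a diffeomorphism of connected domains, or postcomposition with a linear isomorphism of $\mathbb R^m$, multiplies the local degree by the sign of the determinant.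
\end{itemize}
Below, $M$ is always a compact ball or cube in $\mathbb R^m$, or the interior of one. The sets $\mathcal Z$ in (D2) arise as follows. If the zero set of a homotopy is compact and lies in $[0,1]\times\operatorname{int}M$, and a continuous function $H$ has no zeros on it, then the parts of the zero set where $H>0$ and where $H<0$ are compact and relatively open.

\section{From an order on sheets to a lift}\label{sec:easy}

The implication (P)${}\Rightarrow{}$(A) was shown above, and (A)${}\Rightarrow{}$(A$'$) is immediate for any $\varepsilon_0,\eta_0>0$. If $(f,h)$ is an embedding, then $h(x)\ne h(y)$ on $\widetilde\Delta^\circ$, so $s(x,y)=\operatorname{sign}(h(x)-h(y))$ is continuous, and it orders the preimages of a triple point by height; thus (P)${}\Rightarrow{}$(O).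

\begin{proposition}\label{prop:OP}
{\rm(O)} implies {\rm(P)}.
\end{proposition}

The inequality required of $h$ at a double point, $h(x)>h(y)$ when $s(x,y)=1$, is preserved by convex combinations whose coefficients are the same at $x$ and at $y$. Coefficients that are functions of $f$ have this property, so one may construct $h$ locally over $\mathbb R^3$ and average.

\begin{proof}
Let $s$ be as in (O). For $W\subset\mathbb R^3$ open, call a smooth function $h$ on $f^{-1}(W)$ \emph{good} if
\begin{itemize}
\item $h(x)>h(y)$ whenever $(x,y)\in\widetilde\Delta^\circ$, $fx\in W$ and $s(x,y)=1$;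
\item $dh\ne0$ on $\ker df_c\setminus0$ for each umbrella point $c\in f^{-1}(W)$.
\end{itemize}
Every $d\in f(K)$ has a neighborhood $W_d$ with a good function $h_d$. Recall that, $K$ being compact, $f^{-1}(W_d)$ lies in any prescribed neighborhood of $f^{-1}(d)$ once $W_d$ is small.

\emph{One nonsingular preimage.} For $W_d$ small, $f^{-1}(W_d)$ lies in a disc on which $f$ is an injective immersion. There is no condition; take $h_d=0$.

\emph{Two or three preimages $x_i$.} They are nonsingular, and for $W_d$ small $f^{-1}(W_d)$ lies in disjoint small discs $D_i\ni x_i$ on each of which $f$ is an injective immersion. Every pair $(x,y)\in\widetilde\Delta^\circ$ over $W_d$ lies in some $D_i\times D_j$ with $i\ne j$, hence is close to $(x_i,x_j)$, and $s(x,y)=s(x_i,x_j)$ because $s$ is locally constant. Let $h_d$ be constant on each $D_i$, the constants being ordered as $s$ prescribes. This is where we use that the order at a triple point is linear.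

\emph{$d=f(c)$ with $c$ an umbrella point.} Take the normal form $(a,b)\mapsto(a,ab,b^2)$ on a round disc centered at $0$ and containing $f^{-1}(W_d)$. The pairs of $\widetilde\Delta^\circ$ in this disc are $((0,b),(0,-b))$, $b\ne0$. On them $s$ is constant for $b>0$ and has the opposite value for $b<0$. So $h_d=b$ or $h_d=-b$ satisfies the first condition. It satisfies the second because $\ker df_c$ is spanned by $\partial_b$.

Choose finitely many sets $W_d$ covering $f(K)$, including $W_{f(c)}$ for each umbrella point $c$, and delete from each of them all umbrella values except, from $W_{f(c)}$, the value $f(c)$ itself. The sets still cover $f(K)$, and restrictions of good functions are good. Let $\lambda_d\ge0$ be smooth functions supported in these sets with $\sum\lambda_d=1$ on $f(K)$, and put $h=\sum(\lambda_d\circ f)\,h_d$. If $(x,y)\in\widetilde\Delta^\circ$ and $s(x,y)=1$, then, since $fx=fy$,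
$$h(x)-h(y)=\sum\lambda_d(fx)\bigl(h_d(x)-h_d(y)\bigr)>0 .$$
So $(f,h)$ is injective. Near an umbrella point $c$ all functions $\lambda_d\circ f$ vanish except $\lambda_{f(c)}\circ f=1$, so $h=h_{f(c)}$ there and $dh\neq0$ on $\ker df_c\setminus0$. So $(f,h)$ is an injective immersion of a compact manifold, that is, an embedding.
\end{proof}

It remains to prove (A$'$)${}\Rightarrow{}$(O).

\section{The idea: counting instead of comparing}\label{sec:idea}

Let $\varphi=(\psi,h)$, with $\psi:K\to\mathbb R^3$ and $h:K\to\mathbb R$, be an embedding close to $i\circ f$. One would like to read off $s$ from $h$. The difficulty is that $\psi$ is only $C^0$-close to $f$. Near a double point $(x,y)$ of $f$ the map $\psi$ may have many double points, at some of which the sheet of $x$ is above and at others the sheet of $y$. We therefore count.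

Put $\Psi(x,y)=\psi(x)-\psi(y)$ and $H(x,y)=h(x)-h(y)$. On a small $3$-dimensional slice of $K\times K$ transverse to $\widetilde\Delta^\circ$, the map $F$ is a diffeomorphism onto a ball, and $\Psi$ is close to $F$; so, with signs taken relative to $F$, the algebraic number of zeros of $\Psi$ on the slice is $1$. At each zero $H\ne0$, because $\varphi$ is injective. Hence the algebraic number $n$ of zeros with $H>0$ does not change when the slice moves along a component $C$ of $\widetilde\Delta^\circ$. Interchanging the sheets replaces $n$ by $1-n$. We shall take $s=+1$ where $n\ge1$ and $s=-1$ where $n\le0$. It remains to see why the order so defined is not cyclic at a triple point.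

\begin{example}\label{ex:fold}
Consider three sheets $D_1,D_2,D_3$ close to the coordinate planes, with parameters $u=(u_2,u_3)$, $v=(v_1,v_3)$, $w=(w_1,w_2)$, on which
$$\psi(u)=(0,u_2,u_3),\qquad \psi(v)=(\beta(v_1),\kappa v_1,v_3),\qquad \psi(w)=(w_1,w_2,0).$$
Here $\kappa>0$ is small and $\beta$ is $C^0$-close to $v_1\mapsto v_1$ but folds: it has exactly three zeros $z_1<z_2<z_3$, close to $0$, with $\beta'>0,<0,>0$ there. Let the heights be $0$ on $D_1$, $1$ on $D_3$ and $\eta(v_1)$ on $D_2$, where $|\eta|<1$, $\eta(z_1),\eta(z_3)<0$ and $\eta(z_2)>0$ (multiply all heights by a small constant if desired). Then $\varphi=(\psi,h)$ is injective.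

Let $n_{ij}$ be the count for sheet $i$ above sheet $j$. Sheets $1$ and $2$ meet along the three lines $v_1=z_m$. On the slice $v_3=0$ we have $\Psi=(-\beta(v_1),u_2-\kappa v_1,u_3)$, so the three zeros have signs $+,-,+$ compared with the unperturbed planes (where $\beta(v_1)=v_1$ and $\kappa=0$). Sheet $1$ is above at the first and the third, so $n_{12}=2$ and $n_{21}=-1$: integers other than $0$ and $1$ do occur. Sheet $3$ is above the other two, so $n_{31}=n_{32}=1$ and $n_{13}=n_{23}=0$.

The three sheets have three common points, $(0,\kappa z_m,0)$, with signs $+,-,+$: in the coordinates $(u,v,w)$, the first component $-\beta(v_1)$ of $(\psi u-\psi v,\psi w-\psi v)$ involves $v_1$ only, so the ratio of the Jacobian to that for the unperturbed planes is $\beta'(v_1)$. The lowest sheet at these points is $2$, $1$, $2$. So the algebraic numbers of common points at which sheet $1$, $2$, $3$ is the lowest are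
$$-1=n_{21}n_{31},\qquad 2=n_{12}n_{32},\qquad 0=n_{13}n_{23},$$
and their sum is $1$, the algebraic number of all common points.
\end{example}

This is what happens in general. Fix a sheet $D_j$, let $D_i,D_k$ be the other two, and suppose first that $\psi$ is smooth and generic. Parametrize $D_j$ by the coordinates $(p_i,p_k)$ of a square, with $p_k$ vertical. Sheet $i$ is close to the $i$-th coordinate plane, so the curve $V\subset D_j$ along which it meets sheet $j$ lies near the axis $p_i=0$; similarly $W$, along which sheet $k$ meets sheet $j$, lies near $p_k=0$. Let $V^+\subset V$ and $W^+\subset W$ be the parts where the other sheet is above $D_j$. Since $\varphi$ is injective, these are unions of components. Algebraically, $V^+$ runs $n_{ij}$ times from the bottom of the square to the top, and $W^+$ runs $n_{kj}$ times from left to right. So their intersection number is $n_{ij}n_{kj}$, if that of the two axes is counted as $+1$. Their intersection points are the triple points of $\psi$ at which sheet $j$ is the lowest. At each triple point exactly one sheet is the lowest, and the algebraic number of triple points is $1$, so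
$$n_{21}n_{31}+n_{12}n_{32}+n_{13}n_{23}=1 .$$
In a cyclic order no sheet is the lowest, and indeed: if $n_{12},n_{23},n_{31}\ge1$, then $n_{21},n_{32},n_{13}\le0$, because $n_{ij}+n_{ji}=1$, and all three products are $\le0$.

For a merely continuous $\psi$ there are no curves $V$ and $W$. We replace the intersection number by the degree of a map of the $6$-dimensional cube $D_1\times D_2\times D_3$, and its computation by a homotopy that separates the two equations (Figure~\ref{fig:split}).

\section{An approximation gives an order}\label{sec:main}

\subsection{Choices depending only on $f$}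

\paragraph{Away from the diagonal.} Let $\widetilde\Delta_0$ be $\widetilde\Delta$ minus small open $\tau$-invariant arcs around the points $(c,c)$, whose closures contain no pair of preimages of a triple point. It is a compact $1$-manifold, possibly with boundary, on which $\tau$ acts. Each component of $\widetilde\Delta^\circ$ is a circle or an open arc whose ends tend to points $(c,c)$; so it contains exactly one component of $\widetilde\Delta_0$.

\paragraph{The tube $\chi$.} Let $B\subset\mathbb R^3$ be the closed Euclidean unit ball. We need slices transverse to $\widetilde\Delta_0$ that are parametrized by the values of $F$. For some $\rho>0$ there is an embedding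
$$\chi:\widetilde\Delta_0\times\rho B\to(K\times K)\setminus\mathrm{diag}$$
such that
\begin{equation}\label{eq:chi}
\chi(p,0)=p,\qquad F(\chi(p,b))=b,\qquad \chi(\tau p,-b)=\tau\chi(p,b),
\end{equation}
and whose image is a neighborhood of each interior point of $\widetilde\Delta_0$. To construct it, take the product of a Riemannian metric on $K$ with itself; for this metric on $K\times K$ the involution $\tau$ is an isometry. Let $\varrho$ be the projection onto $\widetilde\Delta^\circ$ of a $\tau$-invariant normal tubular neighborhood of $\widetilde\Delta^\circ$ in $(K\times K)\setminus\mathrm{diag}$; it commutes with $\tau$. Consider the map $(\varrho,F)$ to $\widetilde\Delta^\circ\times\mathbb R^3$. At a point of $\widetilde\Delta^\circ$ the differential $dF$ is onto with kernel the tangent line of $\widetilde\Delta^\circ$, on which $d\varrho$ is the identity; so the differential of $(\varrho,F)$ is an isomorphism. On $\widetilde\Delta^\circ$ the map is $p\mapsto(p,0)$, which is injective. Therefore $(\varrho,F)$ is a diffeomorphism of a neighborhood of the compact set $\widetilde\Delta_0$ onto a neighborhood of $\widetilde\Delta_0\times0$; we may take the first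 neighborhood $\tau$-invariant. Let $\chi$ be the restriction of the inverse to $\widetilde\Delta_0\times\rho B$ for small $\rho$. The first two formulas in \eqref{eq:chi} are clear, and the third holds because $\varrho\circ\tau=\tau\circ\varrho$ and $F\circ\tau=-F$.

\paragraph{Coordinates at a triple point.} At a triple point $d$ with preimages $x_1,x_2,x_3$, transversality gives an affine isomorphism $A$ of $\mathbb R^3$, with linear part $A_0$, that takes $d$ to $0$ and the tangent plane of the $i$-th sheet to $\{X_i=0\}$. In these coordinates $|\cdot|$ means the sup-norm. The functions $X_k\circ Af$, $k\ne i$, are local coordinates on $K$ at $x_i$. Let $D_i\ni x_i$ be the closed disc on which they range over $[-r,r]^2$; for $r$ small $D_1,D_2,D_3$ are disjoint. We write $y=(y_k)_{k\neq i}$ for a point of $D_i$, and $\ell_i$ for the inclusion of the plane: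
$$\ell_1(u)=(0,u_2,u_3),\qquad \ell_2(v)=(v_1,0,v_3),\qquad \ell_3(w)=(w_1,w_2,0).$$
Then $Af=\ell_i+q_i$ on $D_i$ with $q_i(0)=0$ and $dq_i(0)=0$. So for $r$ small $q_i$ is $\frac1{100}$-Lipschitz and $|q_i|\le r/100$.

\paragraph{Special slices.} For $i\ne j$ let $k$ be the third index and put
$$S_{ij}=\{(a,p)\in D_i\times D_j:\ p_k=0\},$$
a cube with coordinates $(a_j,a_k,p_i)$. On $S_{ij}$ the map $(a,p)\mapsto\ell_i(a)-\ell_j(p)$ is the linear map $\lambda_{ij}$ with components
$$X_i:\ -p_i,\qquad X_j:\ a_j,\qquad X_k:\ a_k,$$
a signed permutation of coordinates and hence a sup-norm isometry. Write $S=S_{ij}$ and $\lambda=\lambda_{ij}$. Since $A_0F|_S-\lambda$ is $\frac1{50}$-Lipschitz, $F|_S$ is injective and a local diffeomorphism, and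
\begin{equation}\label{eq:sign}
\det\bigl(\lambda^{-1}D(A_0F|_S)\bigr)>0 ,
\end{equation}
because the matrix differs from the identity by one of norm at most $\frac1{50}$. The only zero of $F|_S$ is $(x_i,x_j)$. So for small $\rho'\le\rho$ we have $\rho'B\subset F(\operatorname{int}S)$, and the inverse
$$\beta_S=(F|_S)^{-1}:\rho'B\to\operatorname{int}S$$
has image in the image of $\chi$, as the latter is a neighborhood of $(x_i,x_j)$. By \eqref{eq:chi},
\begin{equation}\label{eq:beta}
\beta_S(b)=\chi(\sigma(b),b)\quad\text{for a continuous }\sigma:\rho'B\to C,
\end{equation}
where $C$ is the component of $\widetilde\Delta_0$ containing $(x_i,x_j)$. Use one $\rho'$ for all triple points and all their special slices; if there are no triple points, put $\rho'=\rho$.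

\paragraph{Constants.} Choose $\varepsilon_0>0$ with $2\varepsilon_0<\rho'$ and such that $|z|<\varepsilon_0$ (Euclidean norm) implies $|A_0z|\le r/100$ (sup-norm) at each triple point. The image of $\chi$ and the sets $D_i\times D_j$, $i\neq j$, are compact and miss the diagonal. Choose $\eta_0>0$ so that $\operatorname{dist}(x,y)\ge\eta_0$ for all $(x,y)$ in these sets.

\medskip
Now let $\varphi=(\psi,h)$ be as in (A$'$), with $\Psi,H$ as in Section~\ref{sec:idea}. Then $|\Psi-F|\le2\varepsilon_0$ and, by the choice of $\eta_0$,
\begin{equation}\label{eq:star}
\Psi(x,y)=0\ \Longrightarrow\ H(x,y)\ne0\qquad\text{for $(x,y)$ in the image of $\chi$ or in some $D_i\times D_j$, $i\ne j$.}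
\end{equation}
This is the only use of the second condition in (A$'$).

\subsection{The integers $n_C$}

Let $C$ be a component of $\widetilde\Delta_0$, let $\rho'\le\rho''\le\rho$, and let $\sigma:\rho''B\to C$ be continuous. Put
$$g_\sigma(b)=\Psi\bigl(\chi(\sigma(b),b)\bigr),\qquad b\in\rho''B .$$
Since $F(\chi(\sigma(b),b))=b$, the zeros of $g_\sigma$ satisfy $|b|\le2\varepsilon_0<\rho''$. Let $n_C$ be the local degree of $g_\sigma$ over the set of its zeros with $H(\chi(\sigma(b),b))>0$. We allow nonconstant $\sigma$ because of the special slices, see \eqref{eq:beta}. The number $n_C$ depends only on $C$ (and on $\varphi$). Indeed, along a homotopy of $\sigma$ the zeros stay in $\{|b|\le2\varepsilon_0\}$ and $H\ne0$ at them by \eqref{eq:star}, so (D2) applies; any $\sigma$ is homotopic to a constant by $\sigma((1-t)b)$, and any two constants are homotopic in $C$. For a constant $\sigma$ the ball can be restricted, so $\rho''$ does not matter either.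

\begin{lemma}\label{lem:sum}
$n_C+n_{\tau C}=1$. In particular $\tau C\ne C$.
\end{lemma}

\begin{proof}
Fix $p\in C$ and let $g(b)=\Psi(\chi(p,b))$ for $b\in\rho B$. As $|g(b)-b|\le2\varepsilon_0<\rho$, the segment from $b$ to $g(b)$ misses $0$ when $|b|=\rho$, so $\deg g=1$. Hence $1=n_C+n_C^-$, where $n_C^-$ is the local degree of $g$ over its zeros with $H(\chi(p,b))<0$. By \eqref{eq:chi},
$$\Psi(\chi(\tau p,b))=\Psi(\tau\chi(p,-b))=-g(-b),\qquad H(\chi(\tau p,b))=-H(\chi(p,-b)).$$
So $n_{\tau C}$ is the local degree of $b\mapsto-g(-b)$ over its zeros $b$ with $H(\chi(p,-b))<0$. By (D4) it equals $(-1)^3(-1)^3n_C^-=n_C^-$. If $\tau C=C$, we would have $2n_C=1$, which is impossible.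
\end{proof}

At a triple point put $n_{ij}=n_C$, where $C$ is the component of $\widetilde\Delta_0$ containing $(x_i,x_j)$. Thus $n_{ij}+n_{ji}=1$.

\begin{lemma}\label{lem:slice}
For each special slice $S=S_{ij}$, the zeros of $\Psi|_S$ lie in the interior of $S$, and the local degree of $\lambda_{ij}^{-1}A_0\Psi|_S$ over its zeros with $H>0$ is $n_{ij}$. Here $\lambda_{ij}^{-1}A_0\Psi|_S$ is regarded as a map from the cube $S$ to the space $\mathbb R^3$ of its coordinates $(a_j,a_k,p_i)$.
\end{lemma}

\begin{proof}
Zeros of $\Psi|_S$ satisfy $|F|\le2\varepsilon_0<\rho'$ (Euclidean norm). As $F|_S$ is injective, they lie in $\beta_S(\operatorname{int}\rho'B)\subset\operatorname{int}S$. By \eqref{eq:beta}, $\Psi\circ\beta_S=g_\sigma$ has local degree $n_{ij}$ over its zeros with $H>0$. On $\beta_S(\operatorname{int}\rho'B)$ we have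
$$\lambda_{ij}^{-1}A_0\Psi=(\lambda_{ij}^{-1}A_0)\circ(\Psi\circ\beta_S)\circ F|_S .$$
By (D4), the local degree is multiplied by the sign of $\det(\lambda_{ij}^{-1}A_0)\det D(F|_S)=\det(\lambda_{ij}^{-1}D(A_0F|_S))$, which is positive by \eqref{eq:sign}.
\end{proof}

\subsection{One of three sheets is the lowest}

\begin{proposition}\label{prop:key}
At every triple point
\begin{equation}\label{eq:key}
n_{21}n_{31}+n_{12}n_{32}+n_{13}n_{23}=1 .
\end{equation}
\end{proposition}

\begin{proof}
Put $\hat\psi=A\psi$, so that $A_0\Psi(x,y)=\hat\psi x-\hat\psi y$. On $D_m$,
\begin{equation}\label{eq:delta}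
|\hat\psi-\ell_m|\le|A_0(\psi-f)|+|q_m|\le\delta,\qquad\delta:=\frac r{50}.
\end{equation}
Let $E=D_1\times D_2\times D_3$, a cube in $\mathbb R^6$. For $j\in\{1,2,3\}$ let $i<k$ be the other two indices, and for $(y_1,y_2,y_3)\in E$ put
$$\Gamma_j=(\hat\psi y_i-\hat\psi y_j,\ \hat\psi y_k-\hat\psi y_j),\qquad
\Lambda_j=(\ell_iy_i-\ell_jy_j,\ \ell_ky_k-\ell_jy_j).$$

\emph{The homotopy.} Write $a=y_i$, $p=y_j$, $c=y_k$, with coordinates $(a_j,a_k)$, $(p_i,p_k)$, $(c_i,c_j)$. The two equations $\hat\psi a=\hat\psi p$ and $\hat\psi c=\hat\psi p$ are coupled through $p$. We decouple them: for $t\in[0,1]$ let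
$$p'=(p_i,(1-t)p_k),\qquad p''=((1-t)p_i,p_k),$$
both in $D_j$, and
$$\Gamma_{j,t}=(\hat\psi a-\hat\psi p',\ \hat\psi c-\hat\psi p''),\qquad
\Lambda_{j,t}=(\ell_ia-\ell_jp',\ \ell_kc-\ell_jp'').$$
Thus $\Gamma_{j,0}=\Gamma_j$ and $\Lambda_{j,0}=\Lambda_j$. The components of the linear map $\Lambda_{j,t}$ are
\begin{align*}
&X_i:\ -p_i, && X_j:\ a_j, && X_k:\ a_k-(1-t)p_k;\\
&X_i:\ c_i-(1-t)p_i, && X_j:\ c_j, && X_k:\ -p_k .
\end{align*}
If all of these are at most $2\delta$ in absolute value, then
\begin{equation}\label{eq:bound}
|p_i|,|p_k|,|a_j|,|c_j|\le2\delta,\qquad |a_k|,|c_i|\le4\delta<r .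
\end{equation}
With $\delta$ replaced by $0$ the same argument shows that the kernel of $\Lambda_{j,t}$ is zero, so $\Lambda_{j,t}$ is a linear isomorphism. By \eqref{eq:delta}, $\Gamma_{j,t}$ differs from $\Lambda_{j,t}$ by at most $2\delta$ in each component; so by \eqref{eq:bound} the zeros of $\Gamma_{j,t}$ are interior points of $E$. The same holds if $\hat\psi$ is replaced on each $D_m$ by $\ell_m+u(\hat\psi-\ell_m)$ with $u\in[0,1]$.

\emph{Three parts.} Consider $G=\Lambda_j^{-1}\Gamma_j:E\to\mathbb R^6$, where $\mathbb R^6$ is the space of coordinates of $E$. This map does not depend on $j$: the linear maps $(z_1,z_2,z_3)\mapsto(z_i-z_j,z_k-z_j)$ from $(\mathbb R^3)^3$ to $\mathbb R^6$ for two values of $j$ differ by an automorphism $M$ of $\mathbb R^6$, and $M$ cancels in $(M\Lambda_j)^{-1}M\Gamma_j$. Replacing $\hat\psi$ by $\ell_m+u(\hat\psi-\ell_m)$ and letting $u$ go from $1$ to $0$ we deform $G$ to the identity, with all zeros interior; hence $\deg G=1$. The zero set $Z$ of $G$ is $\{\hat\psi y_1=\hat\psi y_2=\hat\psi y_3\}$. On $Z$ the numbers $h(y_1),h(y_2),h(y_3)$ are distinct by \eqref{eq:star}. So $Z=Z_1\sqcup Z_2\sqcup Z_3$, where $Z_j$ is the compact,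 relatively open part on which $h(y_j)$ is the smallest, and by (D1)
$$\deg(G,Z_1)+\deg(G,Z_2)+\deg(G,Z_3)=1 .$$
It remains to prove that $\deg(G,Z_j)=n_{ij}n_{kj}$.

\emph{Splitting.} Let $G_t=\Lambda_{j,t}^{-1}\Gamma_{j,t}$, so that $G_0=G$. At a zero of $G_t$ we have $\Psi(a,p')=0$ and $\Psi(c,p'')=0$ with $(a,p')\in D_i\times D_j$ and $(c,p'')\in D_k\times D_j$. By \eqref{eq:star},
$$H_1=h(a)-h(p')\ne0,\qquad H_2=h(c)-h(p'')\ne0 .$$
So $\{H_1>0,\,H_2>0\}$ is a compact, relatively open subset of the zero set of the homotopy, and this zero set lies in $[0,1]\times\operatorname{int}E$. By (D2) the local degree of $G_t$ over it does not depend on $t$. For $t=0$ it is $\deg(G,Z_j)$. For $t=1$ we have $p'=(p_i,0)$ and $p''=(0,p_k)$; the first half of $\Gamma_{j,1}$ depends only on $(a_j,a_k,p_i)$ and the second only on $(c_i,c_j,p_k)$. These are the coordinates of $S_{ij}$ and $S_{kj}$. Reorder the coordinates of $E$ accordingly, in the same way in the source and in the target of $G_1$, which does not change degrees. Then $E=S_{ij}\times S_{kj}$ and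
$$\Gamma_{j,1}=A_0\Psi|_{S_{ij}}\times A_0\Psi|_{S_{kj}},\qquad \Lambda_{j,1}=\lambda_{ij}\times\lambda_{kj}.$$
So $G_1=\lambda_{ij}^{-1}A_0\Psi|_{S_{ij}}\times\lambda_{kj}^{-1}A_0\Psi|_{S_{kj}}$, and $H_1$, $H_2$ are the values of $H$ on the two factors. By (D3) and Lemma~\ref{lem:slice} the local degree for $t=1$ is $n_{ij}n_{kj}$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw (-1.3,-1.3) rectangle (1.3,1.3);
\draw[->,thin,gray] (-1.3,0)--(1.55,0) node[right,black]{$p_i$};
\draw[->,thin,gray] (0,-1.3)--(0,1.5) node[above,black]{$p_k$};
\draw[thick] (-0.15,-1.3)--(1.15,1.3) node[above]{$V$};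
\draw[thick] (-1.3,0.21)--(1.3,0.99) node[right]{$W$};
\draw[dashed] (0.3377,0.7013)--(0.6753,0.7013)--(0.6753,0.3506);
\fill (0.6753,0.7013) circle (0.025) node[below left]{$p$};
\fill (0.6753,0.3506) circle (0.025) node[right]{$p'$};
\fill (0.3377,0.7013) circle (0.025) node[above]{$p''$};
\draw[fill=white] (0.9412,0.8824) circle (0.03);
\draw[fill=white] (0.5,0) circle (0.03);
\draw[fill=white] (0,0.6) circle (0.03);
\end{tikzpicture}
\caption{The square $D_j$ at time $t=\frac12$ of the splitting homotopy, when sheet $j$ meets sheet $i$ along a single curve $V$ and sheet $k$ along a single curve $W$ (the deviation from the axes is exaggerated). At a zero, $p'=(p_i,(1-t)p_k)$ lies on $V$ and $p''=((1-t)p_i,p_k)$ lies on $W$. White points: at $t=0$ both $p'$ and $p''$ are the intersection point of $V$ and $W$, a triple point; at $t=1$ they are the points where $V$ crosses the horizontal axis and $W$ crosses the vertical axis. Sliding along $V$ or $W$ does not change which sheet is above.}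
\label{fig:split}
\end{figure}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:easy}, (O)${}\Rightarrow{}$(P)${}\Rightarrow{}$(A)${}\Rightarrow{}$(A$'$). Assume (A$'$) with the constants chosen above. On the component of $\widetilde\Delta^\circ$ containing the component $C$ of $\widetilde\Delta_0$, let $s=+1$ if $n_C\ge1$ and $s=-1$ if $n_C\le0$. By Lemma~\ref{lem:sum}, $s\circ\tau=-s$. Suppose that $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$ at some triple point. Then one of the triples
$$(n_{12},n_{23},n_{31}),\qquad (n_{21},n_{32},n_{13})$$
consists of numbers $\ge1$ and the other of numbers $\le0$. Each product in \eqref{eq:key} has one factor from each triple, so the left-hand side is $\le0$, a contradiction. Hence $s$ is as required in (O).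
\end{proof}

\section{Orientations of the double curves}\label{sec:orient}

\begin{proof}[Proof of Theorem~\ref{thm:R}]
By Theorem~\ref{thm:main} it suffices to prove (R)${}\Leftrightarrow{}$(O). Orient $K$. At $(x,y)\in\widetilde\Delta^\circ$ the positive normals $b_x,b_y$ to the two sheets at $fx$ are linearly independent, and $b_x\times b_y$ spans the tangent line of the double curve. Given an orientation $\mathcal T$ of $\Delta$, let $s_{\mathcal T}(x,y)=+1$ if $\mathcal T$ has the direction of $b_x\times b_y$, and $-1$ otherwise. Then $s_{\mathcal T}$ is continuous and, as $b_y\times b_x=-b_x\times b_y$, it satisfies $s_{\mathcal T}\circ\tau=-s_{\mathcal T}$. The assignment $\mathcal T\mapsto s_{\mathcal T}$ is a bijection between orientations of $\Delta$ and continuous functions $s:\widetilde\Delta^\circ\to\{\pm1\}$ with $s\circ\tau=-s$. Its inverse directs $\Delta$ at $[(x,y)]$ by $s(x,y)\,b_x\times b_y$, which is well defined by antisymmetry, and extends the orientation to the endpoints of arcs.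

At a triple point with preimages $x_j\in D_j$ the vectors $a_3,a_1,a_2$ are positive multiples of
$$s(x_1,x_2)\,b_1\times b_2,\qquad s(x_2,x_3)\,b_2\times b_3,\qquad s(x_3,x_1)\,b_3\times b_1,\qquad s=s_{\mathcal T}.$$
Let $\omega=\operatorname{sgn}\det(b_1,b_2,b_3)\ne0$. The signs of $\langle a_3,b_3\rangle,\langle a_1,b_1\rangle,\langle a_2,b_2\rangle$ are therefore
$$\omega\,s(x_1,x_2),\qquad\omega\,s(x_2,x_3),\qquad\omega\,s(x_3,x_1).$$
Thus the number of $j$ for which $a_j$ and $b_j$ have the same direction is $0$ or $3$ if and only if $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$, that is, the order is cyclic. So all triple points are resolvable with respect to $\mathcal T$ if and only if $s_{\mathcal T}$ is as required in (O).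
\end{proof}

\begin{remark}\label{rem:orient}
The proof also shows that (R$_{03}$) holds if and only if there is a continuous $s$ with $s\circ\tau=-s$ that is cyclic at every triple point. Neither this condition nor (O) mentions an orientation of $K$. Hence neither (R) nor (R$_{03}$) depends on the orientation of $K$, connected or not.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:literal}]
\emph{Four spheres.} Let $K=S_1\sqcup S_2\sqcup S_3\sqcup S_4$, and let $f$ embed the $S_i$ as unit round spheres centered at the vertices $v_i$ of a regular tetrahedron of circumradius $\mu<1$, oriented by their outward normals. This is a general position map. Each two spheres meet transversely in one circle, because the edges of the tetrahedron are shorter than $2$. Each three meet in two points, which lie off the plane of the three centers, because the circumradius of a face is less than $1$; so the normals $x-v_i$ at such a point $x$ are independent. There is no point common to all four, because the circumradius of the tetrahedron is not $1$.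

Property (P), and hence (A), holds: let the height be the constant $i$ on $S_i$. A continuous $s$ with $s\circ\tau=-s$ assigns to each of the six circles $fS_i\cap fS_j$ a direction $i\to j$ (if $s=+1$ on pairs in $S_i\times S_j$) or $j\to i$. If (R$_{03}$) held, then by Remark~\ref{rem:orient} we could choose $s$ so that every three of the vertices $1,2,3,4$ form a directed cycle. But six arrows leave four vertices, so some vertex $v$ has two outgoing arrows $v\to u$ and $v\to w$, and $\{v,u,w\}$ is not a directed cycle.

\emph{One sphere.} We connect the four spheres by tubes that do not touch the double curves. Let $U$ be the union of the four closed unit balls and $c_0$ the centroid of the tetrahedron. Each ball is convex and contains $c_0$, so $U$ is star-shaped about $c_0$ and compact. From a point outside $U$ one can move away from $c_0$ along a ray without meeting $U$; hence the complement of $U$ is connected. Write $v_i=c_0+\mu e_i$ with unit vectors $e_i$, so that $\langle e_i,e_j\rangle=-\frac13$ for $i\neq j$. The point of $fS_i$ farthest from $c_0$ is $z_i=c_0+(1+\mu)e_i$, and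
$$|z_i-v_j|^2=(1+\mu)^2+\mu^2+\tfrac23\mu(1+\mu)>1\qquad(j\ne i).$$
So $z_i$ lies outside the other balls, and a small disc in $S_i$ around the preimage of $z_i$ maps into $\partial U$ and misses the double curves. Choose three disjoint embedded arcs with interiors outside $U$, ending transversely at distinct points of the images of such discs, that join $fS_1$ to $fS_2$, $fS_2$ to $fS_3$ and $fS_3$ to $fS_4$; this is possible because the complement of $U$ is a connected $3$-manifold. Replace small discs at the ends of the arcs by thin disjoint tubes along the arcs, smoothly joined to the spheres. The surface becomes a sphere $S^2$. Both ends of each tube are attached from the outside, so the outward orientations extend over the tubes. The tubes are embedded, disjoint from each other and from the rest of the image. So the new map is an immersion in general position, $\Delta$ and the normals along it are the same as before, and (R$_{03}$) still fails. Keep the height equal to $i$ on what remains of $S_i$ and extend it smoothly over the tubes. The pairs of points with the same image are the same as before, and the heights at each pair differ; so (P), and hence (A), still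 holds.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AhReSk} \emph{Obstructions to approximating maps of $n$-manifolds into $\mathbb R^{2n}$ by embeddings}, \url{https://repovs.splet.arnes.si/files/2022/09/AhReSk02.pdf}.
\end{thebibliography}

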